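# Exponentials of Wick polynomials in two dimensions need not be positively correlated

## 1. Two theorems on $\langle e^{-U(f)}e^{-U(h)}\rangle_g$

**Theorem.** Let $m>0$ and let $\mu_0$ be the free Euclidean field measure of mass $m$ on $\mathbf R^2$: the Gaussian measure on $\mathcal S'(\mathbf R^2)$ with mean zero and covariance $C=(-\Delta+m^2)^{-1}$. For a real polynomial $P$ bounded below and $0\le g\in C_0^\infty(\mathbf R^2)$ let $U(g)=\int g(x):\!P(\phi(x))\!:dx$, with Wick ordering with respect to $\mu_0$, and let $\langle\cdot\rangle_g$ be the expectation for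
$$d\mu_g=\frac{e^{-U(g)}\,d\mu_0}{\int e^{-U(g)}\,d\mu_0}.$$
Consider, for $0\le f,g,h\in C_0^\infty(\mathbf R^2)$, the inequality
$$\langle e^{-U(f)}e^{-U(h)}\rangle_g\ \ge\ \langle e^{-U(f)}\rangle_g\,\langle e^{-U(h)}\rangle_g .\tag{1}$$

**Theorem A.** For every $m>0$ there is $b_0>0$ such that for each $b\in(0,b_0)$ and $P=\phi^4+b\phi^2$ there exist $0\le f,h\in C_0^\infty(\mathbf R^2)$ with
$$\langle e^{-U(f)}e^{-U(h)}\rangle_0<\langle e^{-U(f)}\rangle_0\,\langle e^{-U(h)}\rangle_0 .$$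

**Theorem B.** For an even $P$ bounded below, (1) holds for all $0\le f,g,h\in C_0^\infty(\mathbf R^2)$ if and only if $\deg P\le 2$. Moreover, for every $P$ bounded below with $\deg P\ge4$ (even or not; in particular $P=\phi^4$) and every ball in $\mathbf R^2$, there are $f,g,h\ge0$ in $C_0^\infty$, supported in that ball, which violate (1).

Here is what this says. The measure $\mu_g$ is the $P(\phi)_2$ theory with the interaction switched on where $g>0$. Multiplying by $e^{-U(f)}$ switches on more interaction, in the region where $f>0$. Inequality (1) says that the factors $e^{-U(f)}$ and $e^{-U(h)}$ are positively correlated, whatever is already switched on. For even $P$ it is stated as a conjecture in the paper "The $P(\phi)2$ Euclidean quantum field theory as classical statistical mechanics". Theorem A disproves it with $g=0$ and an even, convex $P$. Theorem B says exactly for which even $P$ it is true, and shows that the failure is local: any ball contains a counterexample.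 The two theorems have independent proofs.

The delicate object is the Wick ordering. It makes $U(g)$ exist, and it also destroys the monotonicity on which a naive argument for (1) would lean. We start by fixing it precisely.

## 2. Wick powers, Hermite polynomials and four standard facts

**Definition (Hermite polynomials).** $He_n$ is the monic polynomial of degree $n$ given by $e^{tx-t^2/2}=\sum_n\frac{t^n}{n!}He_n(x)$. Thus $He_2=x^2-1$, $He_3=x^3-3x$ and $He_4=x^4-6x^2+3=(x^2-3)^2-6$.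

We use the following textbook facts. First, $He_n'=nHe_{n-1}$, $xHe_n=He_{n+1}+nHe_{n-1}$ and $He_n''-xHe_n'+nHe_n=0$. Second, from the generating function,
$$He_n(x+y)=\sum_k\tbinom nk y^{n-k}He_k(x),$$
$$He_n(\sqrt\rho\,x+\sqrt{1-\rho}\,y)=\sum_k\tbinom nk\rho^{(n-k)/2}(1-\rho)^{k/2}He_{n-k}(x)He_k(y)\qquad(0\le\rho\le1).$$
Third, the zeros of $He_n$ are real and simple and interlace strictly with those of $He_{n-1}$. Fourth, the $He_k/\sqrt{k!}$ form an orthonormal basis of $L^2(\gamma)$, where $\gamma$ is the standard normal law. If $X,Y$ are standard normal and jointly Gaussian with correlation $\kappa$, then $\mathsf E[He_k(X)He_l(Y)]=\delta_{kl}k!\,\kappa^k$. Hence Mehler's formula, for $F,K\in L^2(\gamma)$: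
$$\mathsf E[F(X)K(Y)]=\sum_{k\ge0}\frac{\kappa^k}{k!}\,\mathsf E[F\,He_k]\,\mathsf E[K\,He_k],\tag{2}$$
where the expectations on the right are under $\gamma$.

**The covariance kernel.** $C$ has kernel $G(x-y)=\frac1{2\pi}K_0(m|x-y|)>0$. It has a logarithmic singularity at $0$ and decays exponentially, so every power $G^k$ is integrable near $0$. Fix a radial mollifier $\zeta\ge0$ with $\int\zeta=1$, $\operatorname{supp}\zeta\subset B_1$; set $\zeta_\delta=\delta^{-2}\zeta(\cdot/\delta)$, $\phi_\delta=\zeta_\delta*\phi$ and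
$$c_\delta=\langle\phi_\delta(0)^2\rangle_0=(\zeta_\delta*\zeta_\delta*G)(0),$$
which tends to infinity as $\delta\to0$. Norms $\|\cdot\|_p$ of random variables refer to $\mu_0$ unless said otherwise.

**Definition (Wick powers).** For jointly Gaussian centered variables, a variable $Z$ with variance $c$ has $:\!Z^k\!:\,=c^{k/2}He_k(Z/\sqrt c)$. In particular $:\!\phi_\delta^k\!:\,=c_\delta^{k/2}He_k(\phi_\delta/\sqrt{c_\delta})$. For a polynomial $P=\sum a_k\phi^k$ put $:\!P\!:\,=\sum a_k:\!\phi^k\!:$, and let $:\!\phi^0\!:(v)=\int v$.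

*Example.* $:\!\phi_\delta^4\!:\,=\phi_\delta^4-6c_\delta\phi_\delta^2+3c_\delta^2=(\phi_\delta^2-3c_\delta)^2-6c_\delta^2$. This is not monotone in $|\phi_\delta|$: it is smallest at $|\phi_\delta|=\sqrt{3c_\delta}$, with value $-6c_\delta^2\to-\infty$.

**Definition (chaos degree).** A random variable has chaos degree $\le K$ if it lies in the $L^2(\mu_0)$-closure of the polynomials of degree $\le K$ in the variables $\phi(j)$. For example $\phi(j)^2$ has chaos degree $\le2$, and so has $:\!\phi^2\!:(v)$ below.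

The following are standard; see B. Simon, *The $P(\phi)_2$ Euclidean (Quantum) Field Theory*, Princeton 1974, Chs. I and V.

**(F1)** For $v\in C_0^\infty$ the limit $:\!\phi^k\!:(v)=L^2\text{-}\lim_{\delta\to0}\int v(y):\!\phi_\delta(y)^k\!:dy$ exists, and
$$\langle:\!\phi^k\!:(v)\,:\!\phi^l\!:(w)\rangle_0=\delta_{kl}\,k!\iint v(x)\,G(x-y)^k\,w(y)\,dx\,dy .\tag{3}$$
If one or both fields are mollified, $G$ becomes $\zeta_\delta*G$ or $\zeta_\delta*\zeta_\delta*G$. Likewise $\langle:\!\phi^k\!:(v):\!\phi(j)^k\!:\rangle_0=k!\int v\,(Cj)^k$ for $j\in C_0^\infty$, since $\langle:\!\phi_\delta(y)^k\!::\!\phi(j)^k\!:\rangle_0=k!\langle\phi_\delta(y)\phi(j)\rangle_0^k$.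

**(F2)** (Nelson hypercontractivity) If $D$ has chaos degree $\le K$, then $\|D\|_p\le(p-1)^{K/2}\|D\|_2$ for $p\ge2$.

**(F3)** (Nelson) If $P$ is bounded below and $0\le g\in C_0^\infty$, then $e^{-U(g)}\in L^p(\mu_0)$ for all $p<\infty$.

**(F4)** (Cameron–Martin) For real $j\in C_0^\infty$ and measurable $F\ge0$, $\langle e^{\phi(j)-\frac12(j,Cj)}F(\phi)\rangle_0=\langle F(\phi+Cj)\rangle_0$. In particular the law of $\phi+Cj$ is equivalent to $\mu_0$.

*Example.* By (3), $:\!\phi^2\!:(v)$ has variance $2\iint vG^2v<\infty$, although $\langle\phi_\delta(0)^2\rangle_0\to\infty$. If $P=\phi^2$, then $e^{-U(g)}$ is the exponential of a quadratic form and $\mu_g$ is again Gaussian; Section 4 computes it.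

By (F2) each $U(f)$ lies in every $L^p(\mu_0)$, and by (F3) the density of $\mu_g$ lies in every $L^p(\mu_0)$, $p<\infty$. Hölder's inequality then puts $U(f)$ and $e^{-U(f)}$ in every $L^p(\mu_g)$. We also need, for $0<\epsilon\le1$ and $u\in\mathbf R$,
$$|e^{-\epsilon u}-1|\le\epsilon|u|(1+e^{-u}),\qquad|e^{-\epsilon u}-1+\epsilon u|\le\tfrac12\epsilon^2u^2(1+e^{-u}).\tag{4}$$
Taylor's formula gives these with the factor $\max(1,e^{-\epsilon u})$. That maximum is $1$ when $u\ge0$ and at most $e^{-u}$ when $u<0$.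

## 3. Covariances of $U(f)$ and $U(h)$, and a two-variable model

**Lemma 1 (covariances decide).** Let $P$ be bounded below.
(a) If $\mathrm{Cov}_{\mu_g}(U(f),U(h))<0$ for some $f,g,h\ge0$ in $C_0^\infty$, then (1) fails for $(\epsilon f,g,\epsilon h)$ when $\epsilon>0$ is small.
(b) If $\mathrm{Cov}_{\mu_g}(U(f),U(h))\ge0$ for all $f,g,h\ge0$ in $C_0^\infty$, then (1) always holds.

*Proof.* (a) By (4), $(e^{-\epsilon U(f)}-1)/\epsilon$ is dominated by $|U(f)|(1+e^{-U(f)})\in L^2(\mu_g)$, so it converges to $-U(f)$ in $L^2(\mu_g)$. The same holds for $h$. Hence $\epsilon^{-2}\mathrm{Cov}_{\mu_g}(e^{-\epsilon U(f)},e^{-\epsilon U(h)})\to\mathrm{Cov}_{\mu_g}(U(f),U(h))<0$.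

(b) Let $\Lambda(s,t)=\log\langle e^{-sU(f)-tU(h)}\rangle_g$ on $[0,1]^2$. Since $e^{-sU(f)-tU(h)}\le(1+e^{-U(f)})(1+e^{-U(h)})$, and this bound times any power of $|U(f)|,|U(h)|$ is $\mu_g$-integrable, dominated convergence shows that $\Lambda$ is $C^2$ (one-sided at the edges). Reweighting $\mu_g$ by $e^{-sU(f)-tU(h)}$ gives $\mu_{g+sf+th}$, so $\partial_s\partial_t\Lambda=\mathrm{Cov}_{\mu_{g+sf+th}}(U(f),U(h))\ge0$. Integrating over the square, $\Lambda(1,1)-\Lambda(1,0)-\Lambda(0,1)+\Lambda(0,0)\ge0$, and $\Lambda(0,0)=0$. This is (1). $\square$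

The simplest case is $g=0$. By (3), for $P=\sum a_k\phi^k$,
$$\mathrm{Cov}_{\mu_0}(U(f),U(h))=\sum_{k\ge1}a_k^2\,k!\iint f(x)\,G(x-y)^k\,h(y)\,dx\,dy\ \ge0 .\tag{5}$$
So for weak interactions and $g=0$ the leading order supports (1). The sensible first approach is therefore to prove $\mathrm{Cov}_{\mu_g}(U(f),U(h))\ge0$ for every $g$ and use Lemma 1(b). For quadratic $P$ this works (Section 4). To see where it stops, replace the field by two standard normals $X,Y$ with correlation $\kappa$, replace $:\!\phi^k\!:$ by $He_k$, and look at small $\kappa$.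

Without Wick ordering, $X^4=He_4(X)+6He_2(X)+3$ gives $\mathrm{Cov}(X^4,Y^4)=72\kappa^2+24\kappa^4$. With it, $\mathrm{Cov}(He_4(X),He_4(Y))=24\kappa^4$. Wick ordering removes the $\kappa^2$ term, which was the strong source of positivity. If some reweighting puts a $\kappa^2$ term back with a negative coefficient, that term wins for small $\kappa$.

It can be put back with the wrong sign. From $xHe_k=He_{k+1}+kHe_{k-1}$ we get $\mathsf E[x^2He_k^2]=(k+1)!+k^2(k-1)!=(2k+1)k!$, so $\mathsf E[He_2He_4^2]=9\cdot24-24=192$. Also $\mathsf E[He_2]=\mathsf E[He_2He_4]=0$, and $He_4\ge-6$. Expanding the exponential,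
$$\mathsf E[He_2\,e^{-\lambda He_4}]=\tfrac{\lambda^2}2\cdot192+O(\lambda^3)=96\lambda^2+O(\lambda^3)>0\quad\text{for small }\lambda>0 .\tag{6}$$
Reweighting by $e^{-\lambda He_4(Y)}$, which looks like a confining factor, *increases* the mean of $Y^2-1$ above $0$ after normalization. Now let $p=He_4+bHe_2$ with $b>0$ so small (for a fixed $\lambda$) that $m_2=\mathsf E[He_2e^{-\lambda p}]$ is still positive. With $m_4=\mathsf E[He_4e^{-\lambda p}]$, (2) gives
$$\mathsf E[p(X)\,e^{-\lambda p(Y)}]=b\kappa^2m_2+\kappa^4m_4>0\qquad\text{for small }\kappa\neq0 .$$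
Hence $\mathsf E[e^{-\epsilon p(X)}e^{-\lambda p(Y)}]-\mathsf E[e^{-\epsilon p(X)}]\,\mathsf E[e^{-\lambda p(Y)}]$ has derivative $-b\kappa^2m_2-\kappa^4m_4<0$ at $\epsilon=0^+$ (as $\mathsf E[p]=0$): the two-variable analogue of (1) fails. Theorem A is this computation done for the field, with small $\kappa$ replaced by a large distance between the supports of $f$ and $h$. One more observation guides us. Integrating by parts twice under $\gamma$,
$$\mathsf E[He_2\,e^{-\lambda p}]=\mathsf E[(\lambda^2p'^2-\lambda p'')e^{-\lambda p}],$$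
and Section 5 finds the field version of this identity.

## 4. Degree at most two: the interacting measure stays Gaussian

This section proves the positive half of Theorem B. The reason fits in a line: for *any* centered Gaussian pair, $\mathrm{Cov}(X^2,Y^2)=2\,\mathrm{Cov}(X,Y)^2\ge0$. The work lies in the infinite dimension.

If $P$ is constant, equality holds in (1). Otherwise an even $P$ bounded below with $\deg P\le 2$ is $P=a\phi^2+c$ with $a>0$.

**Step 1 (write $:\!\phi^2\!:(g)$ as a quadratic form in independent Gaussians).** The map $C^{1/2}j\mapsto\phi(j)$ is an isometry from a dense subspace of real $L^2(\mathbf R^2)$ into $L^2(\mu_0)$. It extends to a Gaussian family $\xi(v)$, $v\in L^2(\mathbf R^2)$, with $\langle\xi(v)\xi(w)\rangle_0=(v,w)$ and $\phi(j)=\xi(C^{1/2}j)$. For a symmetric Hilbert–Schmidt operator $K$ put, in an orthonormal basis with $\xi_i=\xi(e_i)$,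
$$I_2(K)=\sum_{i,j}K_{ij}(\xi_i\xi_j-\delta_{ij})\quad\text{in }L^2 .$$
Since $\langle(\xi_i\xi_j-\delta_{ij})(\xi_k\xi_l-\delta_{kl})\rangle_0=\delta_{ik}\delta_{jl}+\delta_{il}\delta_{jk}$, we have $\|I_2(K)\|_2^2=2\|K\|_{HS}^2$. In every basis $I_2(v\otimes v)=\xi(v)^2-\|v\|^2$. Combinations of such $v\otimes v$ are dense, so $I_2$ does not depend on the basis.

For $g\ge0$ let $A=g^{1/2}C^{1/2}$ and $K_g=C^{1/2}gC^{1/2}=A^*A\ge0$. The operator $AA^*=g^{1/2}Cg^{1/2}$ has $\|AA^*\|_{HS}^2=\iint gG^2g<\infty$. As $A^*A$ and $AA^*$ have the same nonzero eigenvalues, $\|K_g\|_{HS}=\|AA^*\|_{HS}<\infty$.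

We claim $:\!\phi^2\!:(g)=I_2(K_g)$. Let $S_\delta$ be convolution with $\zeta_\delta$: it is self-adjoint, commutes with $C$, has $\|S_\delta\|\le1$, and $S_\delta\to1$ strongly. We have $\phi_\delta(x)=\xi(v_x)$ with $v_x=C^{1/2}\zeta_\delta(\cdot-x)$, so $:\!\phi_\delta(x)^2\!:\,=I_2(v_x\otimes v_x)$. The operator $\int g(x)\,v_x\otimes v_x\,dx$ has quadratic form $\int g(x)\big((S_\delta C^{1/2}\psi)(x)\big)^2dx$, so it equals $S_\delta K_gS_\delta$. As $I_2$ is linear and bounded from Hilbert–Schmidt operators to $L^2$, $\int g:\!\phi_\delta^2\!:dx=I_2(S_\delta K_gS_\delta)$. Finally $S_\delta K_gS_\delta\to K_g$ in Hilbert–Schmidt norm: this is clear for finite rank operators, and they are dense. With (F1) the claim follows.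

**Step 2 (identify $\mu_g$).** Take an eigenbasis of $K_g$, with eigenvalues $\lambda_i\ge0$, $\sum\lambda_i^2<\infty$. The partial densities $\exp(-a\sum_{i\le N}\lambda_i(\xi_i^2-1))$ have squared $L^2$ norm $\prod_{i\le N}e^{2a\lambda_i}(1+4a\lambda_i)^{-1/2}$. By $\log(1+x)\ge x-x^2/2$ the logarithm of each factor is at most $4a^2\lambda_i^2$, so these norms are bounded in $N$. The exponents are sums of independent centered terms with summable variances, so they converge a.s., to $-aI_2(K_g)$. Boundedness in $L^2$ gives uniform integrability, hence the densities converge in $L^1$ to $e^{-aI_2(K_g)}$. Testing against bounded functions of finitely many $\xi_i$, we see that under $\mu_g$ the $\xi_i$ are independent centered Gaussians with variances $d_i=(1+2a\lambda_i)^{-1}$. Put $D=(1+2aK_g)^{-1}$, the diagonal operator with entries $d_i$.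

**Step 3 (the covariance is a squared norm).** Let $\Pi_N$ project on the first $N$ basis vectors, and for $f,h\ge0$ let $K_f^N=\Pi_NK_f\Pi_N\ge0$, $K_h^N=\Pi_NK_h\Pi_N\ge0$. By Isserlis' formula $\mathrm{Cov}_{\mu_g}(\xi_i\xi_j,\xi_k\xi_l)=D_{ik}D_{jl}+D_{il}D_{jk}$, so
$$\mathrm{Cov}_{\mu_g}\big(I_2(K_f^N),I_2(K_h^N)\big)=2\,\mathrm{Tr}(K_f^NDK_h^ND)=2\big\|(K_f^N)^{1/2}D(K_h^N)^{1/2}\big\|_{HS}^2\ge0 .$$
As $N\to\infty$, $I_2(K_f^N)\to I_2(K_f)$ in $L^2(\mu_0)$, hence by (F2) in $L^4(\mu_0)$, hence by (F3) in $L^2(\mu_g)$; likewise for $h$. Since $U(f)=aI_2(K_f)+c\int f$, we get $\mathrm{Cov}_{\mu_g}(U(f),U(h))\ge0$ for all $f,g,h\ge0$. Lemma 1(b) gives (1). $\blacksquare$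

## 5. Separated supports and $P=\phi^4+b\phi^2$: proof of Theorem A

**Step 1 (reduce to the sign of one expectation).** *For $P$ without constant term, if $\langle U(f)e^{-U(h)}\rangle_0>0$ for some $f,h\ge0$, then (1) fails for $(\epsilon f,h)$ with $g=0$ and small $\epsilon>0$.* Put $D(\epsilon)=\langle e^{-\epsilon U(f)}e^{-U(h)}\rangle_0-\langle e^{-\epsilon U(f)}\rangle_0\langle e^{-U(h)}\rangle_0$, so $D(0)=0$. By (4) the quotients $(e^{-\epsilon U(f)}-1)/\epsilon$ are dominated by $|U(f)|(1+e^{-U(f)})$, which is in every $L^p$. Dominated convergence and $\langle U(f)\rangle_0=0$ give $D'(0^+)=-\langle U(f)e^{-U(h)}\rangle_0<0$.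

**Step 2 (how $U(h)$ changes when the field is shifted).** Let $h\ge0$ be in $C_0^\infty$, $j\in C_0^\infty$ real, $u=Cj\in C^\infty$ and $t\in\mathbf R$. We claim that $\mu_0$-a.s.
$$U(h)(\phi+tu)=U_t(\phi):=\sum_{k\ge0}\frac{t^k}{k!}:\!P^{(k)}\!:(hu^k).$$
Put $u_\delta=\zeta_\delta*u$, and let $:\!(\phi_\delta+tu_\delta)^n\!:$ denote $c_\delta^{n/2}He_n((\phi_\delta+tu_\delta)/\sqrt{c_\delta})$. The binomial formula gives $:\!(\phi_\delta+tu_\delta)^n\!:\,=\sum_k\binom nk(tu_\delta)^{n-k}:\!\phi_\delta^k\!:$. Integrate against $h$. Here $u_\delta$ may be replaced by $u$ in the limit, because $u_\delta\to u$ uniformly on $\operatorname{supp}h$ and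
$$\Big\|\int h(u_\delta^l-u^l):\!\phi_\delta^k\!:dx\Big\|_2^2\le\sup_{\operatorname{supp}h}|u_\delta^l-u^l|^2\;k!\iint h\,(\zeta_\delta*\zeta_\delta*G)^k\,h\ \to0 ;$$
the double integral times $k!$ is $\|\int h:\!\phi_\delta^k\!:\|_2^2$, which converges by (F1). So the expression converges in $L^2$ to $\sum_k\binom nkt^{n-k}:\!\phi^k\!:(hu^{n-k})$. Summing over the monomials of $P$ yields $U_t$. Choose a sequence $\delta\to0$ along which this convergence, and also $\int h:\!P(\phi_\delta)\!:\to U(h)$, hold a.s. Since the law of $\phi+tu$ is equivalent to $\mu_0$ by (F4), the latter convergence also holds at $\phi+tu$ for a.e. $\phi$. The two limits agree, which is the claim.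

Now (F4) with $tj$ and $F=e^{-U(h)}$ reads
$$\langle e^{t\phi(j)-\frac{t^2}2(j,Cj)}\,e^{-U(h)}\rangle_0=\langle e^{-U_t}\rangle_0 .\tag{7}$$

**Step 3 (differentiate (7) at $t=0$).** The aim is a formula for $\langle:\!\phi(j)^n\!:e^{-U(h)}\rangle_0$. On the left of (7), $e^{t\phi(j)-\frac{t^2}2(j,Cj)}=\sum_n\frac{t^n}{n!}:\!\phi(j)^n\!:$. For $|t|\le1$ its $t$-derivatives are bounded by a polynomial in $|\phi(j)|$ times $e^{|\phi(j)|}$, so differentiation under the expectation is allowed, and $\partial_t^n|_{t=0}$ gives $\langle:\!\phi(j)^n\!:e^{-U(h)}\rangle_0$.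

On the right, $U_t$ is a polynomial in $t$, and pointwise $\partial_t^ne^{-U_t}=Q_n(t)e^{-U_t}$ with $Q_0=1$, $Q_{n+1}=\partial_tQ_n-(\partial_tU_t)Q_n$. So $Q_n(t)$ is a polynomial in $t$ and finitely many Wick monomials, and it is bounded in every $L^p$ uniformly for $|t|\le1$. For $p\ge1$, (F4) with $F=e^{-pU(h)}$ gives $\langle e^{-pU_t}\rangle_0=\langle e^{t\phi(j)-t^2(j,Cj)/2}e^{-pU(h)}\rangle_0$, which is bounded for $|t|\le1$ by Cauchy–Schwarz and (F3). Hence $Q_n(t)e^{-U_t}$ is bounded in $L^2$ uniformly in $|t|\le1$. By Fubini,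
$$\langle Q_n(t)e^{-U_t}\rangle_0-\langle Q_n(0)e^{-U_0}\rangle_0=\int_0^t\langle Q_{n+1}(s)e^{-U_s}\rangle_0\,ds ,$$
and the integrand is continuous in $s$, by pointwise continuity and uniform integrability. So the right side of (7) is smooth for $|t|<1$ and may be differentiated under the expectation. Since $\partial_t^kU_t|_{t=0}=:\!P^{(k)}\!:(hu^k)$,
$$\langle:\!\phi(j)^n\!:e^{-U(h)}\rangle_0=M_n(u),\qquad M_2(u)=\Big\langle\big[(:\!P'\!:(hu))^2-:\!P''\!:(hu^2)\big]e^{-U(h)}\Big\rangle_0 ,\tag{8}$$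
where $M_n(u)$ is the expectation of $e^{-U(h)}$ times a fixed linear combination of products $\prod_i:\!P^{(k_i)}\!:(hu^{k_i})$ with $\sum_ik_i=n$. The formula for $M_2$ is the field version of the integration by parts at the end of Section 3.

**Step 4 (extend $M_n$ to continuous $u$).** We shall need $M_n$ at functions $u$ that are not of the form $Cj$. Write $\|v\|=\sup_{\operatorname{supp}h}|v|$. By (3), $G>0$ and $h\ge0$,
$$\|:\!\phi^k\!:(hv)\|_2^2\le k!\,\|v\|^2\iint h\,G^k\,h .$$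
So $v\mapsto:\!\phi^k\!:(hv)$ extends by continuity from smooth $v$ to all $v\in C(\operatorname{supp}h)$, and by (F2) it is bounded into every $L^p$. In each product $\prod_i:\!P^{(k_i)}\!:(hu^{k_i})$ replace $u^{k_i}$ by a product of $k_i$ different functions. This exhibits $M_n$ as the diagonal of an $n$-linear form $T_n$ on $C(\operatorname{supp}h)$, with $|T_n(u_1,\dots,u_n)|\le C_n\prod\|u_i\|$ by Hölder and (F3). Changing one argument at a time,
$$M_n(cu)=c^nM_n(u),\quad|M_n(u)|\le C_n\|u\|^n,\quad|M_n(u)-M_n(v)|\le nC_n\max(\|u\|,\|v\|)^{n-1}\|u-v\| .\tag{9}$$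

**Step 5 (from $\phi(j)$ to the local Wick power).** Let $f\in C_0^\infty$ with $\operatorname{supp}f\cap\operatorname{supp}h=\emptyset$. Apply (8) to $j=\zeta_\delta(\cdot-y)$: then $\phi(j)=\phi_\delta(y)$ and $u=(\zeta_\delta*G)(\cdot-y)$. Multiply by $f(y)$ and integrate. By Fubini the left side is $\langle\int f:\!\phi_\delta^n\!:dy\;e^{-U(h)}\rangle_0$, which tends to $\langle:\!\phi^n\!:(f)e^{-U(h)}\rangle_0$ by (F1) and (F3). On the right, $(\zeta_\delta*G)(\cdot-y)\to G(\cdot-y)$ uniformly on $\operatorname{supp}h$ and uniformly in $y\in\operatorname{supp}f$, because the supports are a positive distance apart. With (9),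
$$\langle:\!\phi^n\!:(f)\,e^{-U(h)}\rangle_0=\int f(y)\,M_n\big(G(\cdot-y)\big)\,dy .\tag{10}$$
This replaces the rule $\mathsf E[He_n(X)K(Y)]=\kappa^n\mathsf E[He_nK]$ of the two-variable model: $M_n$ is homogeneous of degree $n$, and $G(\cdot-y)$ plays the part of $\kappa$.

**Step 6 (send $f$ far away).** Fix a unit vector $e$ and $0\le f_0\in C_0^\infty$, $f_0\not\equiv0$, and put $f_R=f_0(\cdot-Re)$. From $K_0(t)\sim\sqrt{\pi/2t}\,e^{-t}$ and $|Re+w-z|=R+e\cdot(w-z)+O(1/R)$,
$$\frac{G(Re+w-z)}{G(Re)}\to e^{-me\cdot w}\,e^{me\cdot z}\qquad\text{uniformly for }w,z\text{ in compact sets.}$$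
Let $u_e(z)=e^{me\cdot z}$. For large $R$ the supports of $f_R$ and $h$ are disjoint, so (10) with $y=Re+w$, and (9), give
$$\frac{\langle:\!\phi^2\!:(f_R)e^{-U(h)}\rangle_0}{G(Re)^2}\to M_2(u_e)\int f_0(w)\,e^{-2me\cdot w}dw,\qquad\langle:\!\phi^4\!:(f_R)e^{-U(h)}\rangle_0=O(G(Re)^4).$$
Since $G(Re)\to0$, for $P=\phi^4+b\phi^2$ with fixed $b>0$ the $\phi^2$ part dominates: if $M_2(u_e)>0$, then $\langle U(f_R)e^{-U(h)}\rangle_0>0$ for all large $R$.

**Step 7 (choose $h$ with $M_2(u_e)>0$).** This is the field version of (6). Fix $0\le\chi\in C_0^\infty$, $\chi\not\equiv0$. Put $h=\lambda\chi$ with $0<\lambda\le1$, $V=:\!\phi^4\!:(\chi)$, $W=:\!\phi^2\!:(\chi)$ and $u=u_e$. Since $P'=4\phi^3+2b\phi$ and $P''=12\phi^2+2b$, the number $M_2(u)$ equals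
$$M(\lambda,b)=\Big\langle\Big[\lambda^2\big(4:\!\phi^3\!:(\chi u)+2b\,\phi(\chi u)\big)^2-\lambda\big(12:\!\phi^2\!:(\chi u^2)+2b\textstyle\int\chi u^2\big)\Big]e^{-\lambda(V+bW)}\Big\rangle_0 .$$
First take $b=0$ and $\lambda\downarrow0$. By the first bound in (4) with $\epsilon=\lambda$ and $V$ as the variable, (3), (F2), (F3) and Hölder,
$$\lambda^2\langle(4:\!\phi^3\!:(\chi u))^2e^{-\lambda V}\rangle_0=96\lambda^2J+O(\lambda^3),\qquad J=\iint\chi u(x)\,G(x-y)^3\,\chi u(y)\,dx\,dy>0,$$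
with $96=16\cdot3!$. By the second bound in (4),
$$12\lambda\langle:\!\phi^2\!:(\chi u^2)e^{-\lambda V}\rangle_0=12\lambda\Big[\langle:\!\phi^2\!:(\chi u^2)\rangle_0-\lambda\langle:\!\phi^2\!:(\chi u^2)\,:\!\phi^4\!:(\chi)\rangle_0+O(\lambda^2)\Big]=O(\lambda^3),$$
because the two displayed expectations vanish by (3). So $M(\lambda,0)=96\lambda^2J+O(\lambda^3)$, and we fix $\lambda\in(0,1]$ with $M(\lambda,0)>0$.

Now let $b\in[0,1]$. Since $V+bW=(1-b)V+b(V+W)$, convexity of the exponential gives $e^{-\lambda(V+bW)}\le e^{-\lambda V}+e^{-\lambda(V+W)}$, which is in every $L^p$ by (F3). By dominated convergence $b\mapsto M(\lambda,b)$ is continuous on $[0,1]$, so there is $b_0>0$ with $M(\lambda,b)>0$ for $0\le b<b_0$. For $0<b<b_0$, Step 6 gives $R$ with $\langle U(f_R)e^{-U(\lambda\chi)}\rangle_0>0$, and Step 1 gives the violating pair $(\epsilon f_R,\lambda\chi)$. This proves Theorem A. $\blacksquare$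

## 6. Why $\phi^4$ alone asks for $g\ne0$

The term $b\phi^2$ was essential above, since it supplied the $G^2$ in Step 6. For $b=0$, look at the two-variable model again: for $\lambda>0$ and $\kappa\ne0$,
$$\mathsf E[He_4(X)e^{-\lambda He_4(Y)}]=\kappa^4\,\mathsf E[He_4e^{-\lambda He_4}]<0 .$$
Indeed $\lambda\mapsto\mathsf E[e^{-\lambda He_4}]$ is strictly convex with derivative $-\mathsf E[He_4]=0$ at $\lambda=0$, so its derivative $-\mathsf E[He_4e^{-\lambda He_4}]$ is positive for $\lambda>0$. In the model, the criterion of Step 1 never fires.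

What remains is Lemma 1(a) with $g\neq0$. In the model, reweight the law of $(X,Y)$ by $w_x(X)w_y(Y)$ with even weights. Both $He_4w_x$ and $He_4w_y$ then acquire an $He_2$-component, and we shall see that the $\kappa^2$ coefficient of $\mathrm{Cov}(He_4(X),He_4(Y))$ is $\frac12A_xA_y$ with
$$A_\alpha=\mathrm{Cov}_{w_\alpha\gamma}(He_4,He_2),$$
where $w_\alpha\gamma$ is normalized. We need weights making $A_x$ and $A_y$ of *opposite* sign. In degree two, with $He_2$ in place of $He_4$, this is impossible, since $A_\alpha$ would be a variance; this agrees with Section 4.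

A negative $A$ comes from a small weight, as in (6). For a positive $A$ one would try a strong weight $w=e^{-NsH}$, $H=He_4$, $N\to\infty$. On $[0,\infty)$ it concentrates at the minimizer $x_*=\sqrt3$ of $H$, and Laplace's method gives $N\,\mathrm{Cov}(H,He_2)\to H'(x_*)He_2'(x_*)/(sH''(x_*))$. But $H'(x_*)=0$, so the leading term vanishes and the sign is undecided. The cure is to concentrate slightly to the right of $x_*$, where $H'>0$. This is achieved by letting the weight act through several variables that are only partially correlated with each other (Section 8). First we must show that the field contains such models.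

## 7. Small disks: the field becomes finitely many Gaussians

From here to the end, $P=\sum_{k\le2n}a_k\phi^k$ is bounded below with $n\ge2$, $a=a_{2n}>0$ and $H=He_{2n}$.

**Setting.** Write $G=\ell+q$ with $\ell(x)=\frac1{2\pi}\log\frac1{|x|}$. The expansion of $K_0$ at $0$ shows that the only nonsmooth part of $q$ is $|x|^2\log|x|$ times a smooth function, so $q\in C^1(\mathbf R^2)$. For $0<r\le e^{-1}$ put $L=\frac1{2\pi}\log\frac1r\ge\frac1{2\pi}$; then
$$G(rX)=L+\ell(X)+q(rX).$$
Fix $0\le\eta\in C_0^\infty(B_1)$ with $\int\eta=1$. Let $z_1(r),\dots,z_M(r)$ be points with $|z_i-z_j|\to0$ and $\log|z_i-z_j|/\log r\to\rho_{ij}\in(0,1)$ for $i\ne j$, and set $\rho_{ii}=1$. Put $\eta_{i,r}(x)=r^{-2}\eta((x-z_i)/r)$ and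
$$N_i^r=U(L^{-n}\eta_{i,r})=L^{-n}:\!P(\phi)\!:(\eta_{i,r}),\qquad X_i^r=L^{-1/2}\phi(\eta_{i,r}).$$

*Example.* The average of $\phi$ over a disk of radius $r$ has variance $L+O(1)$, and for two disks at distance $r^{1/2}$ the covariance is $\frac1{2\pi}\log r^{-1/2}+O(1)=\frac12L+O(1)$. After division by $L$ we see two standard normals with correlation about $\frac12$. Powers of $r$ as distances become correlations.

**Lemma 2.** As $r\to0$, $(N_i^r)_i\to(aH(X_i))_i$ in law, where $X$ is centered Gaussian with covariance $(\rho_{ij})$. Each $N_i^r$ is bounded in every $L^p$, $p<\infty$, uniformly in $r\in(0,e^{-1}]$.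

*Proof.* *Covariances of $X^r$.* For $i=j$, $\langle\phi(\eta_{i,r})^2\rangle_0=\iint\eta(X)\eta(Y)G(r(X-Y))\,dX\,dY=L+O(1)$. For $i\ne j$ we have $|z_i-z_j|/r\to\infty$ since $\rho_{ij}<1$, so $\langle\phi(\eta_{i,r})\phi(\eta_{j,r})\rangle_0=\frac1{2\pi}\log\frac1{|z_i-z_j|}+O(1)$. Dividing by $L$ gives $\langle X_i^rX_j^r\rangle_0\to\rho_{ij}$, so $X^r\to X$ in law.

*Lower degrees drop out.* Write $\eta_r=\eta_{i,r}$. The degree-$k$ part of $N_i^r$ has squared norm $L^{-2n}a_k^2k!\iint\eta_rG^k\eta_r=O(L^{k-2n})$, uniformly in $r\le e^{-1}$ since $L\ge\frac1{2\pi}$. This tends to $0$ for $k<2n$ and is bounded for $k=2n$. With (F2) we have the $L^p$ bounds.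

*Top degree.* By (F1), as $:\!(X_i^r)^{2n}\!:\,=L^{-n}:\!\phi(\eta_r)^{2n}\!:$,
$$\|L^{-n}:\!\phi^{2n}\!:(\eta_r)-:\!(X_i^r)^{2n}\!:\|_2^2=\frac{(2n)!}{L^{2n}}\Big[\iint\eta_rG^{2n}\eta_r-2\int\eta_r(G*\eta_r)^{2n}+\Big(\iint\eta_rG\eta_r\Big)^{2n}\Big].$$
In the scaled variable, $G(rX)/L=1+(\ell(X)+q(rX))/L\to1$ in $L^p(B_2,dX)$ for all $p<\infty$, and $G*\eta_r/L\to1$ uniformly on $\operatorname{supp}\eta_r$. So the right side tends to $(2n)!\,[1-2+1]=0$. Finally $:\!(X_i^r)^{2n}\!:\,=c^nHe_{2n}(X_i^r/\sqrt c)$ with $c=\langle(X_i^r)^2\rangle_0\to1$, and $X^r\to X$ in law. $\square$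

To reweight by $e^{-\sum s_iN_i^r}$ we need control of exponentials uniformly in $r$, which (F3) alone does not give.

**Lemma 3.** For every $s>0$, $\sup_{0<r\le e^{-1}}\langle e^{-sN_i^r}\rangle_0<\infty$.

*Proof.* By translation invariance take $z_i=0$, and write $N=N_i^r$, $\eta_r=\eta_{i,r}$. For $\tau\ge1$ let $\delta=r^\tau\le r$, $\varepsilon=\delta/r=r^{\tau-1}\le e^{-(\tau-1)}$ and $N^\delta=L^{-n}\int\eta_r:\!P(\phi_\delta)\!:dx$. Constants do not depend on $r$ or $\tau$. The plan is that $N^\delta$ has a deterministic lower bound, polynomial in $\tau$, while $N-N^\delta$ is very unlikely to be large.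

*Lower bound for $N^\delta$.* We have $c_\delta=\frac1{2\pi}\log\frac1\delta+O(1)$, continuous and positive for $\delta\in(0,e^{-1}]$. So $c_\delta\ge c_0>0$ and $c_\delta\le C\log\frac1\delta=C\tau\log\frac1r$. With $y=\phi_\delta/\sqrt{c_\delta}$,
$$:\!P(\phi_\delta)\!:\,=c_\delta^n\sum_ka_kc_\delta^{k/2-n}He_k(y)\ge-C\,c_\delta^n ,$$
because the top coefficient is $a>0$ and the others are bounded. As $\int\eta_r=1$, $N^\delta\ge-C\,c_\delta^n/L^n\ge-C_2\tau^n$.

*Size of $N-N^\delta$ in $L^2$.* By (F1),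
$$\|N-N^\delta\|_2^2=L^{-2n}\sum_{k\ge1}a_k^2k!\iint\eta_r\eta_r\big[G^k-2(\zeta_\delta*G)^k+(\zeta_\delta*\zeta_\delta*G)^k\big].$$
Let $G'$ be $\zeta_\delta*G$ or $\zeta_\delta*\zeta_\delta*G$. The bracket is at most $2|G^k-(\zeta_\delta*G)^k|+|G^k-(\zeta_\delta*\zeta_\delta*G)^k|$, and $|G^k-G'^k|\le k|G-G'|(G+G')^{k-1}$. In the variable $x=rX$, $G'$ averages $G$ over shifts of $X$ of length at most $2\varepsilon\le2$. Since $|\nabla\ell|=\frac1{2\pi|X|}\in L^{3/2}_{\rm loc}$ and $q\in C^1$,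
$$\|G-G'\|_{L^{3/2}(B_2,dX)}\le2\varepsilon\|\nabla\ell\|_{L^{3/2}(B_4)}+C\delta\le C\varepsilon .$$
Next, $\|G(r\,\cdot)\|_{L^p(B_4,dX)}\le C_pL$, and by Minkowski the same bound holds for $G'$ on $B_2$; so $\|(G+G')^{k-1}\|_{L^3(B_2,dX)}\le CL^{k-1}$. As $\eta$ is bounded with $\int\eta=1$, Hölder gives $\iint\eta_r\eta_r|G^k-G'^k|\le C\varepsilon L^{k-1}$, and since $k\le2n$ and $L\ge\frac1{2\pi}$, $\|N-N^\delta\|_2^2\le C\varepsilon$.

*Tail.* $N-N^\delta$ has chaos degree $\le2n$. By (F2) and Chebyshev, with a new $C$, $\mathbf P(|N-N^\delta|\ge1)\le(p^nC\varepsilon^{1/2})^p$ for $p\ge2$. Choose $p$ with $p^nC\varepsilon^{1/2}=e^{-1}$, that is $p=c\,\varepsilon^{-1/(2n)}$. If $p\ge2$ the bound is $e^{-p}$; if $p<2$ use $1\le e^2e^{-p}$. Hence, using $\varepsilon^{-1}\ge e^{\tau-1}$,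
$$\mathbf P\big(N\le-C_2\tau^n-1\big)\le\mathbf P(|N-N^\delta|\ge1)\le e^2\exp\!\big(-c\,e^{(\tau-1)/(2n)}\big)\qquad(\tau\ge1).$$
*Integration.* Writing $\langle e^{-sN}\rangle_0=\int_{\mathbf R}s\,e^{sx}\,\mathbf P(-N\ge x)\,dx$ and substituting $x=C_2\tau^n+1$ for $x\ge C_2+1$,
$$\langle e^{-sN}\rangle_0\le e^{s(C_2+1)}+\int_1^\infty s\,e^{s(C_2\tau^n+1)}\,e^2\exp\!\big(-c\,e^{(\tau-1)/(2n)}\big)\,C_2n\tau^{n-1}\,d\tau<\infty ,$$
a bound independent of $r$. $\square$

**Passing to the limit.** Let $s_i\ge0$ and $\alpha,\beta\in\{0,1\}$. By Lemmas 2, 3 and Hölder, the variables $(N_k^r)^\alpha(N_l^r)^\beta e^{-\sum_is_iN_i^r}$ are bounded in $L^2$, hence uniformly integrable, so by Lemma 2 their expectations converge to those of the limit. With $f_r=L^{-n}\eta_{k,r}$, $h_r=L^{-n}\eta_{l,r}$ and $g_r=\sum_is_iL^{-n}\eta_{i,r}$, all nonnegative and in $C_0^\infty$,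
$$\mathrm{Cov}_{\mu_{g_r}}(U(f_r),U(h_r))\longrightarrow a^2\,\mathrm{Cov}_s\big(H(X_k),H(X_l)\big),\tag{11}$$
where $\mathrm{Cov}_s$ is taken under the law of $X$ reweighted by $e^{-a\sum_is_iH(X_i)}$. It remains to make the right side negative. The lower coefficients of $P$ have disappeared.

## 8. Two clusters of sites with a negative covariance

**Step 1 (the configuration).** We realize two nearly independent Gaussians, each seen through several noisy copies. Fix $\rho\in(0,1)$ and let $\kappa\in(0,1)$. Take clusters $\alpha\in\{x,y\}$ with sites $(\alpha,i)$, $0\le i\le N_\alpha$, at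
$$z_{x,i}=r^\rho\,i\,e_1,\qquad z_{y,i}=r^{\rho\kappa}e_2+r^\rho\,i\,e_1 ,$$
up to a common translation; $e_1,e_2$ is the standard basis. Distances are $r^\rho|i-j|$ within a cluster and $r^{\rho\kappa}(1+o(1))$ between clusters, so the limiting correlations are $\rho$ and $\rho\kappa$. Hence we may write
$$X_{\alpha,i}=\sqrt\rho\,Y_\alpha+\sqrt{1-\rho}\,\xi_{\alpha,i},$$
where the $\xi_{\alpha,i}$ are i.i.d. standard normal and independent of the standard normals $Y_x,Y_y$, which have correlation $\kappa$. In (11), give weight $0$ to the test sites $i=0$ and weight $s_\alpha/a$ to the sites $i\ge1$. Take $(x,0)$ and $(y,0)$ as the sites $k,l$.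

**Step 2 (integrate out the noise).** Let $\mathsf E_\xi$ be expectation over a standard normal $\xi$, and $\mathsf E$ expectation under $\gamma$. By the second addition formula of Section 2, $\mathsf E_\xi H(\sqrt\rho Y+\sqrt{1-\rho}\,\xi)=\rho^nH(Y)$. Conditionally on $(Y_x,Y_y)$ all sites are independent, so
$$\mathrm{Cov}_s(H(X_{x,0}),H(X_{y,0}))=\rho^{2n}\,\mathrm{Cov}\big(H(Y_x),H(Y_y)\big),\tag{12}$$
the right covariance being under the bivariate Gaussian law reweighted by $w_x(Y_x)w_y(Y_y)$, with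
$$w_\alpha=e^{-N_\alpha\Gamma_{s_\alpha}},\qquad e^{-\Gamma_s(Y)}=\mathsf E_\xi e^{-sH(\sqrt\rho Y+\sqrt{1-\rho}\,\xi)} .$$
The $w_\alpha$ are even (as $H$ is), bounded (as $H$ is bounded below), and do not depend on $\kappa$.

**Step 3 (expand in $\kappa$).** Write $\hat a_\alpha,\hat b_\alpha,\hat d_\alpha$ for the expectations of $H$, $He_2$, $H\,He_2$ under the normalized measure $w_\alpha\gamma$. Apply (2) with $F\in\{w_x,w_xH\}$ and $K\in\{w_y,w_yH\}$. These are even and in $L^2(\gamma)$, so odd $k$ contribute nothing, and by Cauchy–Schwarz and Bessel the terms $k\ge4$ sum to $O(\kappa^4)$. So the covariance on the right of (12) is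
$$\frac{\hat a_x\hat a_y+\frac{\kappa^2}2\hat d_x\hat d_y}{1+\frac{\kappa^2}2\hat b_x\hat b_y}-\frac{(\hat a_x+\frac{\kappa^2}2\hat d_x\hat b_y)(\hat a_y+\frac{\kappa^2}2\hat b_x\hat d_y)}{(1+\frac{\kappa^2}2\hat b_x\hat b_y)^2}+O(\kappa^4).$$
The constant terms cancel. The coefficient of $\kappa^2/2$ is
$$\hat d_x\hat d_y-\hat a_x\hat a_y\hat b_x\hat b_y-\hat a_x\hat b_x\hat d_y-\hat a_y\hat b_y\hat d_x+2\hat a_x\hat a_y\hat b_x\hat b_y=(\hat d_x-\hat a_x\hat b_x)(\hat d_y-\hat a_y\hat b_y).$$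
Thus, as $\kappa\to0$,
$$\mathrm{Cov}(H(Y_x),H(Y_y))=\tfrac{\kappa^2}2A_xA_y+O(\kappa^4),\qquad A_\alpha=\mathrm{Cov}_{w_\alpha\gamma}(H,He_2).\tag{13}$$
It suffices to achieve $A_x<0<A_y$.

**Step 4 ($A_x<0$ from one weak site).** Take $N_x=1$ and write $s=s_x$. By the second bound in (4), and since $H$ is bounded below, $w_x=1-s\rho^nH+O(s^2)$ in $L^2(\gamma)$ as $s\downarrow0$. Because $n\ge2$, $\mathsf E[H]=\mathsf E[He_2]=\mathsf E[H\,He_2]=0$. Hence $\mathsf E[w_x]=1+O(s^2)$, $\mathsf E[w_xH]=O(s)$, $\mathsf E[w_xHe_2]=O(s^2)$, and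
$$A_x=-s\rho^n\,\mathsf E[H^2He_2]+O(s^2).$$
By $\mathsf E[x^2He_k^2]=(2k+1)k!$ from Section 3, $\mathsf E[H^2He_2]=(4n+1)(2n)!-(2n)!=4n(2n)!>0$. So $A_x<0$ for small $s_x>0$.

**Step 5 (the minimum of $H$).** The rest aims at $A_y>0$. Let $x_*>0$ be the largest zero of $He_{2n-1}$, equivalently of $H'=2nHe_{2n-1}$. By strict interlacing the largest zeros of $He_j$ increase strictly with $j$, so $He_j(x_*)>0$ for $j<2n-1$. From $He_{2n}=xHe_{2n-1}-(2n-1)He_{2n-2}$,
$$H(x_*)=-(2n-1)He_{2n-2}(x_*)<0,\qquad H''(x_*)=2n(2n-1)He_{2n-2}(x_*)>0 .$$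
From $H''-xH'+2nH=0$ we get $(2nH^2+H'^2)'=2H'(2nH+H'')=2xH'^2$, so $|H|$ strictly increases along successive critical points in $[0,\infty)$. The minimum of $H$ over $[0,\infty)$ is attained, since $H\to\infty$, and it is attained at a critical point ($0$ is one, by evenness). At any critical point $c\ne x_*$ in $[0,\infty)$, $H(c)\ge-|H(c)|>-|H(x_*)|=H(x_*)$. So $x_*$ is the unique global minimizer of $H$ on $[0,\infty)$. Put $\mu=-H(x_*)>0$; then $H\ge-\mu$ on $\mathbf R$.

**Step 6 (the effective potential $\Gamma_s$ for small $s$).** The function $\mathsf E_\xi e^{-sH(\sqrt\rho Y+\sqrt{1-\rho}\,\xi)}$ is $C^\infty$ in $(s,Y)\in[0,1]\times\mathbf R$, since derivatives of the integrand are locally dominated by polynomials in $|\xi|$ times $e^\mu$, and it is positive. So $\Gamma_s$ is smooth, and in $C^2$ on compact $Y$-sets, as $s\downarrow0$,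
$$\Gamma_s=s\rho^nH-\tfrac{s^2}2v+O(s^3),\tag{14}$$
$$v(Y)=\mathrm{Var}_\xi H(\sqrt\rho Y+\sqrt{1-\rho}\,\xi)=\sum_{k=1}^{2n}\tbinom{2n}k^2k!\,\rho^{2n-k}(1-\rho)^kHe_{2n-k}(Y)^2 ,$$
by the addition formula and orthogonality of the $He_k(\xi)$. We claim $v'(x_*)>0$. The $k=1$ term contributes $0$ because $He_{2n-1}(x_*)=0$; the $k=2n$ term is constant. For $2\le k\le2n-1$ the derivative of $He_{2n-k}^2$ at $x_*$ is $2(2n-k)He_{2n-k}(x_*)He_{2n-k-1}(x_*)>0$, and $k=2$ occurs since $n\ge2$.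

*Example, $n=2$.* Here $x_*=\sqrt3$, $H(x_*)=-6$, $H''(x_*)=24$, and up to terms with zero derivative at $\sqrt3$, $v=72\rho^2(1-\rho)^2(Y^2-1)^2+96\rho(1-\rho)^3Y^2$. So $v'(\sqrt3)=576\sqrt3\,\rho^2(1-\rho)^2+192\sqrt3\,\rho(1-\rho)^3>0$.

**Step 7 (nothing escapes to large $Y$).** Choose $K'$ with $H\ge1$ for $|x|\ge K'$, and let $p_Y=\mathbf P(|\sqrt\rho Y+\sqrt{1-\rho}\,\xi|\le K')$, which tends to $0$ as $|Y|\to\infty$. For $0<s\le1$ we have $e^{-s}\le1-\frac s2$ and $e^{s\mu}\le1+s\mu e^\mu$, so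
$$e^{-\Gamma_s(Y)}\le(1-p_Y)e^{-s}+p_Ye^{s\mu}\le1-\tfrac s2(1-p_Y)+s\,p_Y\,\mu e^\mu\le1-\tfrac s4\qquad(|Y|\ge K)$$
for a fixed $K>x_*$ large enough. So $\Gamma_s\ge s/4$ there. By Jensen, $\Gamma_s(x_*)\le s\rho^nH(x_*)<0$.

**Step 8 (the minimizer of $\Gamma_s$ lies to the right of $x_*$'s well bottom).** By (14), $\Gamma_s/s\to\rho^nH$ in $C^2([0,K])$. Since $x_*$ is the unique minimizer of $H$ on $[0,K]$, every minimizer of $\Gamma_s$ on $[0,K]$ tends to $x_*$; since $H''(x_*)>0$, $\Gamma_s$ is strictly convex near $x_*$ for small $s$. With Step 7, for small $s>0$ the function $\Gamma_s$ has a unique global minimizer $y_s$ on $[0,\infty)$, with $y_s\to x_*$ and $\Gamma_s''(y_s)>0$, and the infimum of $\Gamma_s$ over $[0,\infty)$ off any neighborhood of $y_s$ exceeds $\Gamma_s(y_s)$. From $\Gamma_s'(y_s)=0$ and (14),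
$$\rho^nH'(y_s)=\tfrac s2v'(y_s)+O(s^2),$$
and $v'(y_s)\to v'(x_*)>0$. Hence $H'(y_s)>0$ for small $s$. Fix such an $s=s_y$, and write $y=y_s>0$, $\Gamma=\Gamma_s$.

**Step 9 (many sites: Laplace's method).** Let $\nu_N\propto e^{-N\Gamma}\gamma$. It is symmetric, so covariances of even functions under $\nu_N$ equal those under its normalized restriction to $[0,\infty)$. Let $\psi=\Gamma-\Gamma(y)$, let $p$ be the density of $\gamma$, and choose $0<\theta<y$ and $c,c'>0$ with $\psi(Y)\ge c(Y-y)^2$ for $|Y-y|\le\theta$ and $\psi\ge c'$ on the rest of $[0,\infty)$. For integers $j\ge0$ put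
$$I_j(N)=\sqrt N\int_0^\infty\big(\sqrt N(Y-y)\big)^j\,e^{-N\psi(Y)}\,p(Y)\,dY .$$
The part $|Y-y|\le\theta$ becomes, with $Y=y+t/\sqrt N$, the integral of $t^je^{-N\psi(y+t/\sqrt N)}p(y+t/\sqrt N)$ over $|t|\le\theta\sqrt N$. It is dominated by a multiple of $|t|^je^{-ct^2}$ and converges to $p(y)\int t^je^{-\Gamma''(y)t^2/2}dt$. The rest is at most $N^{(j+1)/2}e^{-c'N}\int|Y-y|^jp\,dY\to0$. So $I_j/I_0$, the $j$-th moment of $\sqrt N(Y-y)$ under the restricted measure, converges to that of $\mathcal N(0,1/\Gamma''(y))$. Expand the polynomials $H$ and $He_2$ in powers of $Y-y$: the covariance of $(Y-y)^j$ and $(Y-y)^l$ is $O(N^{-(j+l)/2})$, so only $j=l=1$ survives at order $1/N$, and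
$$N\,\mathrm{Cov}_{\nu_N}(H,He_2)\to\frac{H'(y)\,He_2'(y)}{\Gamma''(y)}=\frac{2y\,H'(y)}{\Gamma''(y)}>0 .$$
Hence $A_y>0$ for $N_y=N$ large.

**Step 10 (assembling the violation).** Fix $(s_x,N_x=1)$ from Step 4 and $(s_y,N_y)$ from Steps 8 and 9; none of them depends on $\kappa$. By (13), choose $\kappa\in(0,1)$ so small that the covariance in (12) is negative. By (11), $\mathrm{Cov}_{\mu_{g_r}}(U(f_r),U(h_r))<0$ for small $r$, with $0\le f_r,g_r,h_r\in C_0^\infty$. Their supports shrink to one point as $r\to0$, and by the common translation this may be any point of the plane; so for small $r$ they lie in any prescribed ball. Lemma 1(a) then gives a violation of (1) by $(\epsilon f_r,g_r,\epsilon h_r)$, supported in that ball. A polynomial bounded below with $\deg P\ge4$ has even degree $2n$ with $n\ge2$ and positive leading coefficient, so this covers every case of the negative part. Together with Section 4, Theorem B is proved. $\blacksquare$
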